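
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem{corollary}{Corollary}
\theoremstyle{remark}
\newtheorem{remark}{Remark}

\title{Lindel\"of $\Sigma$ groups are $\theta$-separable}


\begin{abstract}
In the game $\theta$ on a space $X$, player I picks points $x_n$, player II answers with open sets $U_n\ni x_n$, and I wins if $\bigcup_n U_n$ is dense. We prove that I has a winning strategy on every Lindel\"of $\Sigma$ topological group. The argument extends to arbitrary products of Lindel\"of $\Sigma$-spaces with a Mal'tsev operation, to $G_\delta$-answers of II, and to an arbitrary target set in place of $X$. Neither the algebraic structure nor the $\Sigma$-property can be dropped: II wins on a certain compact ccc space, and, in ZFC, on a certain topological group all of whose finite powers are Lindel\"of.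
\end{abstract}

\section{The game and the results}

All spaces are nonempty and Tychonoff; in particular all topological groups are Hausdorff. We write $\omega=\{0,1,2,\dots\}$ and denote by $\mathfrak c$ the cardinality of the continuum.

The game $\theta$ on a space $X$ is played as follows. At move $n\in\omega$ player I picks a point $x_n\in X$, and player II responds with an open set $U_n\ni x_n$. Both players know all previous moves. After $\omega$ moves, I wins if $\bigcup_{n}U_n$ is dense in $X$, and otherwise II wins. A \emph{strategy} for I is a rule that tells I, given the finite sequence of all moves made so far, which point to pick next; it is \emph{winning} if I wins every play in which I follows it. The space $X$ is \emph{$\theta$-separable} if I has a winning strategy in $\theta$ on $X$. Strategies for II are defined in the same way; if II has a winning strategy, then I has none.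

A separable space is $\theta$-separable, since I may list a countable dense set and ignore II altogether. But I can also profit from II's answers. On the one-point compactification $D\cup\{\infty\}$ of an uncountable discrete space $D$, player I first picks $\infty$; the answer $U_0$ omits only finitely many points, and I picks these next. So I wins, although the space is not separable. Thus both countability and compactness can help I, and it is natural to look at the class of spaces that combines the two.

A space $X$ is a \emph{Lindel\"of $\Sigma$-space} if there are a countable family $\mathcal F$ of subsets of $X$ and a cover $\mathcal C$ of $X$ by compact sets such that for every $K\in\mathcal C$ and every open $U\supseteq K$ there is $F\in\mathcal F$ with $K\subseteq F\subseteq U$. In other words, countably many sets describe $X$ up to the compact sets in $\mathcal C$. A second countable space is Lindel\"of $\Sigma$ (let $\mathcal F$ be a countable base and $\mathcal C$ the family of singletons), and so is a $\sigma$-compact space $\bigcup_nK_n$ with all $K_n$ compact (let $\mathcal F=\mathcal C=\{K_n:n\in\omega\}$).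

Compactness alone does not suffice for I: Section~\ref{sec:compact} describes a compact space on which II wins. In a group, however, one can translate. The following question is posed in \cite{game}: \emph{Is any Lindel\"of $\Sigma$ topological group $\theta$-separable?} The answer is yes.

\begin{theorem}\label{thm:main}
Every Lindel\"of $\Sigma$ topological group is $\theta$-separable.
\end{theorem}

The proof uses the group operations only through the map $(x,y,z)\mapsto xy^{-1}z$. A \emph{Mal'tsev operation} on a space $X$ is a continuous map $M:X^3\to X$ with
\[
M(x,y,y)=x\quad\text{and}\quad M(x,x,y)=y\qquad(x,y\in X).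
\]
On a group, $M(x,y,z)=xy^{-1}z$ is one. If $r:X\to R$ is a retraction and $M$ is a Mal'tsev operation on $X$, then $r\circ M$, restricted to $R^3$, is one on $R$; so retracts of topological groups are further examples.

\begin{theorem}\label{thm:product}
Let $X=\prod_{i\in I}X_i$, where $I\neq\emptyset$ is an arbitrary set and each $X_i$ is a nonempty Lindel\"of $\Sigma$-space with a Mal'tsev operation $M_i$. Let $\emptyset\neq A\subseteq X$ be arbitrary. Consider the game in which at move $n$ player I picks $x_n\in A$, player II answers with a $G_\delta$-set $P_n$ of $X$ with $x_n\in P_n$, and I wins if and only if $A\subseteq\overline{\bigcup_nP_n}$. Then I has a winning strategy.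
\end{theorem}

Theorem~\ref{thm:main} is the case $|I|=1$, $A=X$, with II restricted to open answers. We nevertheless prove it first, because there the idea is not hidden by indices.

Can the $\Sigma$-property be weakened? A $\theta$-separable group $G$ must satisfy a countability condition: if $V$ is an open neighborhood of the identity and II always answers $U_n=x_nV$, then density of $\bigcup_nx_nV$ means that every $gV$ meets some $x_nV$, so $G=\bigcup_nx_nVV^{-1}$. Every Lindel\"of group has such countable covers, so one may ask whether the Lindel\"of property is enough. It is not.

\begin{theorem}[ZFC]\label{thm:lindelof}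
There is a Lindel\"of topological group $G$, all of whose finite powers are Lindel\"of, such that player II has a winning strategy in $\theta$ on $G$. In particular, $G$ is not $\theta$-separable.
\end{theorem}

\section{The idea in the group $2^\kappa$}\label{sec:cube}

Let $\kappa$ be a cardinal larger than $\mathfrak c$, and consider the compact group $2^\kappa$ with coordinatewise addition modulo~$2$. It is not separable: a clopen set $C$ is the closure of $C\cap D$ for every dense $D$, so a countable dense set would leave room for at most $\mathfrak c$ clopen sets, while the sets $\{x:x(\alpha)=0\}$, $\alpha<\kappa$, are distinct. So I must use II's answers.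

Smaller answers are only worse for I, so we may assume that
$U_n=\{w:w{\restriction}S_n=x_n{\restriction}S_n\}$ with $S_n\subseteq\kappa$ finite. Let $S=\bigcup_nS_n$. The set $S$ is revealed only during the play, but I can still arrange that
\begin{equation}\label{eq:cubedense}
\{x_n{\restriction}S:n\in\omega\}\ \text{ is dense in }\ 2^S .
\end{equation}
Indeed, after $n$ rounds there are finitely many functions $\sigma:S_0\cup\dots\cup S_{n-1}\to2$, and I enters each of them in a list of tasks; by dovetailing, I makes sure that for each $\sigma$ on the list some later $x_m$ extends $\sigma$.

Now let $x\in2^\kappa$ and let $R\subseteq\kappa$ be finite. By \eqref{eq:cubedense} there is $n$ with $x_n=x$ on $R\cap S$. Let $w$ be equal to $x_n$ on $S$ and to $x$ off $S$. Then $w\in U_n$, and $w=x$ on $R$. So $\bigcup_nU_n$ meets every basic neighborhood of $x$, and I wins.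

To see what to generalize, let us find a point of $U_n$ near $x$ in a second way, by means of the group operations. By \eqref{eq:cubedense} and compactness there is a point $y\in\overline{\{x_n:n\in\omega\}}$ with $y{\restriction}S=x{\restriction}S$. The points $x$ and $y$ may be far apart, but they cannot be distinguished by anything that II has used. Put
\[
w_n=x-y+x_n\qquad(n\in\omega).
\]
Since $x-y$ vanishes on $S$, the point $w_n$ agrees with $x_n$ on $S$, so $w_n\in U_n$ \emph{for every} $n$. On the other hand, if $x_n$ is close to $y$, then $w_n$ is close to $x$. In general, the restriction to $S_n$ is replaced by a continuous map $p_n$ into $[0,1]^\omega$ that encodes II's move $U_n$, and the Lindel\"of $\Sigma$ property replaces compactness in the search for $y$.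

\section{Four lemmas}

\begin{lemma}\label{lem:lindelof}
Every Lindel\"of $\Sigma$-space $X$ is Lindel\"of.
\end{lemma}

\begin{proof}
Let $\mathcal F,\mathcal C$ be as in the definition and let $\mathcal O$ be an open cover of $X$. Let $\mathcal F'$ be the set of those $F\in\mathcal F$ that are covered by finitely many members of $\mathcal O$. Each $K\in\mathcal C$ lies in the union of finitely many members of $\mathcal O$, hence $K\subseteq F$ for some $F\in\mathcal F'$. So the countable family $\mathcal F'$ covers $X$, and $\mathcal O$ has a countable subcover.
\end{proof}

The next lemma turns a move of II into a map with a second countable target. Its $G_\delta$ form is needed only for Theorem~\ref{thm:product}.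

\begin{lemma}\label{lem:map}
Let $X$ be a Lindel\"of space and let $W\subseteq X\times X$ be a $G_\delta$-set containing the diagonal. There is a continuous $p:X\to[0,1]^\omega$ such that $p(x)=p(y)$ implies $(x,y)\in W$.
\end{lemma}

\begin{proof}
First let $W$ be open. Each $a\in X$ has an open neighborhood $O_a$ with $O_a\times O_a\subseteq W$, and there is a continuous $h_a:X\to[0,1]$ with $h_a(a)=1$ and $h_a=0$ off $O_a$. The open sets $\{h_a>0\}$ cover $X$, so there are $a_j$ $(j\in\omega)$ such that the sets $\{h_{a_j}>0\}$ cover $X$. Let $p=(h_{a_j})_{j\in\omega}$. If $p(x)=p(y)$, choose $j$ with $h_{a_j}(x)>0$. Then $h_{a_j}(y)>0$ as well, so $x,y\in O_{a_j}$ and $(x,y)\in W$.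

If $W=\bigcap_{k\in\omega}W_k$ with $W_k$ open, take $p_k$ for $W_k$ and let $p=(p_k)_{k}$, which maps $X$ into $([0,1]^\omega)^\omega\cong[0,1]^\omega$.
\end{proof}

To find the point $y$ we use limits along an ultrafilter; they have the advantage that in a product they can be taken coordinate by coordinate. Fix once and for all a nonprincipal ultrafilter $\mathfrak u$ on $\omega$: a family of subsets of $\omega$ that contains all cofinite sets but not $\emptyset$, is closed under supersets and finite intersections, and contains one of $N$, $\omega\setminus N$ for each $N\subseteq\omega$. Then a finite union of sets not in $\mathfrak u$ is not in $\mathfrak u$. A point $y$ is a \emph{$\mathfrak u$-limit} of a sequence $(y_m)$ if $\{m:y_m\in O\}\in\mathfrak u$ for every open $O\ni y$; in particular, $y$ is then in the closure of $\{y_m:m\in\omega\}$. In a Hausdorff space there is at most one $\mathfrak u$-limit, ordinary limits are $\mathfrak u$-limits, and continuous maps preserve $\mathfrak u$-limits. Consequently: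
\begin{equation}\label{eq:ulim}
\begin{minipage}{0.82\textwidth}
if $y$ is a $\mathfrak u$-limit of $(y_m)$, $p$ is continuous with values in a Hausdorff space, and $p(y_m)\to q$ as $m\to\infty$, then $p(y)=q$.
\end{minipage}
\end{equation}

\begin{lemma}\label{lem:sigma}
Let $\mathcal F,\mathcal C$ witness that $X$ is a Lindel\"of $\Sigma$-space, let $\mathcal E$ be the countable family of all intersections of finitely many (at least one) members of $\mathcal F$, and let $K\in\mathcal C$.
\begin{enumerate}
\item[(a)] There are sets $E^0\supseteq E^1\supseteq\cdots\supseteq K$ in $\mathcal E$ such that every open $U\supseteq K$ contains some $E^m$.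
\item[(b)] Let $E^m$ $(m\in\omega)$ be as in (a). If $(y_m)$ is a sequence in $X$ with $y_m\in E^m$ for all but finitely many $m$, then $(y_m)$ has a $\mathfrak u$-limit in $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Some member of $\mathcal F$ contains $K$ (take $U=X$ in the definition). Enumerate the members of $\mathcal F$ containing $K$, possibly with repetitions, as $F_0,F_1,\dots$ and let $E^m=F_0\cap\dots\cap F_m$. If $U\supseteq K$ is open, then $F_m\subseteq U$ for some $m$, and $E^m\subseteq F_m$.

(b) If no point of $K$ is a $\mathfrak u$-limit, then $K$ is covered by open sets $O$ with $\{m:y_m\in O\}\notin\mathfrak u$, hence by finitely many of them. Let $U$ be the union of these finitely many sets. Then $\{m:y_m\in U\}\notin\mathfrak u$. But $U$ contains some $E^k$, hence $y_m\in E^m\subseteq E^k\subseteq U$ for all but finitely many $m$, a contradiction.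
\end{proof}

Finally, we give the dovetailing of Section~\ref{sec:cube} a general form. A \emph{partial play of length $n$} is a sequence of $n$ complete rounds, that is, $n$ moves of I together with II's answers.

\begin{lemma}\label{lem:book}
Consider a game in which I picks points of a set $A\neq\emptyset$ and II answers according to some rule. Suppose that every partial play $s$ is assigned a sequence $(D_{s,j})_{j\in\omega}$ of subsets of $A$. Then I has a strategy such that in every play following it, whenever a partial play $s$ is an initial part of the play and $D_{s,j}\neq\emptyset$, some $x_m$ lies in $D_{s,j}$.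
\end{lemma}

\begin{proof}
Fix a surjection $m\mapsto(n(m),j(m))$ of $\omega$ onto $\omega\times\omega$ with $n(m)\le m$ for all $m$ (for instance, the inverse of the bijection $(n,j)\mapsto\frac12(n+j)(n+j+1)+j$). At move $m$, let $s$ consist of the first $n(m)$ rounds of the play. They have been completed, because $n(m)\le m$. If $D_{s,j(m)}\ne\emptyset$, I picks $x_m$ in it by a fixed choice function; otherwise I picks a fixed point of $A$.
\end{proof}

\section{Lindel\"of $\Sigma$ groups}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal F,\mathcal C$ witness that the group $G$ is Lindel\"of $\Sigma$, let $\mathcal E$ be as in Lemma~\ref{lem:sigma}, and let $\mathcal B$ be a countable base of $[0,1]^\omega$, on which we fix a metric.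

\emph{Encoding II's moves.} Let $U\subseteq G$ be open and $z\in U$. We want a map $p$ such that $p(x)=p(y)$ guarantees that $xy^{-1}$ moves $z$ to a point of $U$. The set $\{(x,y)\in G^2:xy^{-1}z\in U\}$ is open, and it contains the diagonal because $xx^{-1}z=z\in U$. By Lemmas~\ref{lem:lindelof} and~\ref{lem:map} we may fix a continuous $p_{z,U}:G\to[0,1]^\omega$ with
\begin{equation}\label{eq:code}
p_{z,U}(x)=p_{z,U}(y)\ \Longrightarrow\ xy^{-1}z\in U .
\end{equation}
In a play $(x_0,U_0,x_1,U_1,\dots)$ write $p_n=p_{x_n,U_n}$; this map is known after round $n$.

\emph{The strategy.} To a partial play of length $n$ assign the countably many sets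
\[
E\cap\bigcap_{i<n}p_i^{-1}(B_i)\qquad(E\in\mathcal E,\ B_0,\dots,B_{n-1}\in\mathcal B),
\]
listed as a sequence. Let I follow the strategy given by Lemma~\ref{lem:book} with $A=G$. Then in the whole play, for all $n\in\omega$, $E\in\mathcal E$ and $B_i\in\mathcal B$:
\begin{equation}\label{eq:hit}
E\cap\bigcap_{i<n}p_i^{-1}(B_i)\neq\emptyset\ \Longrightarrow\ \text{this set contains some }x_m .
\end{equation}

\emph{Finding $y$.} We claim that for every $x\in G$ there is $y\in\overline{\{x_n:n\in\omega\}}$ with
\begin{equation}\label{eq:claim}
p_i(y)=p_i(x)\quad\text{for all }i\in\omega .
\end{equation}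
Choose $K\in\mathcal C$ with $x\in K$, and let $E^0\supseteq E^1\supseteq\cdots$ be as in Lemma~\ref{lem:sigma}(a). For $i\le m$ choose $B_i^m\in\mathcal B$ of diameter less than $2^{-m}$ with $p_i(x)\in B_i^m$. The set $E^m\cap\bigcap_{i\le m}p_i^{-1}(B_i^m)$ contains $x$. So by \eqref{eq:hit} it contains a point $y_m\in\{x_n:n\in\omega\}$. By Lemma~\ref{lem:sigma}(b), $(y_m)$ has a $\mathfrak u$-limit $y$, and $y\in\overline{\{x_n:n\in\omega\}}$. For each $i$ we have $p_i(y_m)\to p_i(x)$, since $p_i(y_m)\in B_i^m$ for $m\ge i$. Now \eqref{eq:ulim} gives \eqref{eq:claim}.

\emph{Moving back to $x$.} Let $U\subseteq G$ be open and nonempty. Choose $x\in U$ and let $y$ be as in the claim. The set $\{z\in G:xy^{-1}z\in U\}$ is open and contains $y$, because $xy^{-1}y=x\in U$. So it contains some $x_n$, that is, $xy^{-1}x_n\in U$. As $p_n(x)=p_n(y)$, \eqref{eq:code} gives $xy^{-1}x_n\in U_n$. Thus $U\cap U_n\ne\emptyset$. Hence $\bigcup_nU_n$ is dense and I wins.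
\end{proof}

Encoding II's moves required only that $G$ be Lindel\"of. The full $\Sigma$-property entered in finding $y$: only countably many sets $E$ had to be handled by I, and compactness of $K$ then produced the limit. The algebra served to encode II's moves and to return from $y$ to $x$. Only the identities $xx^{-1}z=z$, in the encoding, and $xy^{-1}y=x$, in the last step, were used; these are the two Mal'tsev identities.

\section{Products, $G_\delta$-answers and arbitrary target sets}

A product of uncountably many Lindel\"of $\Sigma$-spaces is in general not Lindel\"of, so Theorem~\ref{thm:product} does not follow by applying the argument above to $X$ itself. But each answer of II contains a $G_\delta$-set that contains $x_n$ and depends on countably many coordinates. So the whole play involves a countable set $J$ of coordinates only. On $J$ we argue as before, one coordinate at a time, and off $J$ we keep the coordinates of $x$, as in the first argument of Section~\ref{sec:cube}.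

\begin{proof}[Proof of Theorem~\ref{thm:product}]
For each $i\in I$ let $\mathcal F_i,\mathcal C_i$ witness that $X_i$ is Lindel\"of $\Sigma$, and let $\mathcal E_i$ be obtained from $\mathcal F_i$ as in Lemma~\ref{lem:sigma}. Let $\mathcal B$ be a countable base of $[0,1]^\omega$, on which we fix a metric.

\emph{Encoding II's moves.} Let $x_n\in P_n=\bigcap_{k\in\omega}W_k$ with $W_k$ open in $X$. Each $W_k$ contains a basic open set $\{w:w(i)\in V_{k,i}\text{ for }i\in S_k\}\ni x_n$ with $S_k\subseteq I$ finite and nonempty and $V_{k,i}$ open in $X_i$. Let $J_n=\bigcup_kS_k$ and, for $i\in J_n$, let $V_i$ be the intersection of all $V_{k,i}$ with $i\in S_k$. Then $J_n$ is countable and nonempty, each $V_i$ is a $G_\delta$-set in $X_i$ containing $x_n(i)$, and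
\[
\{w\in X:w(i)\in V_i\text{ for all }i\in J_n\}\subseteq P_n .
\]
For $i\in J_n$ the set $\{(a,b)\in X_i^2:M_i(a,b,x_n(i))\in V_i\}$ is a $G_\delta$-set and contains the diagonal, because $M_i(a,a,x_n(i))=x_n(i)$. Since $X_i$ is Lindel\"of by Lemma~\ref{lem:lindelof}, Lemma~\ref{lem:map} gives a continuous $p_{n,i}:X_i\to[0,1]^\omega$ such that $M_i(a,b,x_n(i))\in V_i$ whenever $p_{n,i}(a)=p_{n,i}(b)$. Consequently, for points $w\in X$ and $a_i,b_i\in X_i$ $(i\in J_n)$:
\begin{equation}\label{eq:code2}
\begin{minipage}{0.82\textwidth}
if $p_{n,i}(a_i)=p_{n,i}(b_i)$ and $w(i)=M_i(a_i,b_i,x_n(i))$ for all $i\in J_n$, then $w\in P_n$.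
\end{minipage}
\end{equation}
All choices, including an enumeration $J_n=\{i_{n,k}:k\in\omega\}$ (possibly with repetitions), are made by a fixed choice function of $(x_n,P_n)$.

\emph{The strategy.} To a partial play of length $n$ assign all sets
\[
D=\bigl\{w\in A:\ w(i)\in E_i\text{ for }i\in R,\quad p_{l,i}(w(i))\in B_{l,i}\text{ for }l<n,\ i\in R\cap J_l\bigr\},
\]
where $R\subseteq J_0\cup\dots\cup J_{n-1}$ is finite, $E_i\in\mathcal E_i$ and $B_{l,i}\in\mathcal B$. There are countably many of them; we list them as a sequence and let I follow the strategy of Lemma~\ref{lem:book}. So each nonempty $D$ assigned to an initial part of the play contains some $x_m$.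

\emph{Finding $y$.} Let $J=\bigcup_nJ_n$ and let $x\in A$. For each $i\in J$ choose $K_i\in\mathcal C_i$ with $x(i)\in K_i$ and sets $E_i^0\supseteq E_i^1\supseteq\cdots$ in $\mathcal E_i$ for $K_i$ as in Lemma~\ref{lem:sigma}(a). Let $R_m=\{i_{n,k}:n,k<m\}$; these finite sets increase to $J$, and $R_m\subseteq J_0\cup\dots\cup J_{m-1}$. Among the sets assigned to the first $m$ rounds, consider the set $D$ given by $R=R_m$, $E_i=E_i^m$, and sets $B_{l,i}\in\mathcal B$ of diameter less than $2^{-m}$ that contain $p_{l,i}(x(i))$. It contains $x$, so it contains some $y_m\in\{x_n:n\in\omega\}$.

Let $i\in J$. For all large $m$ we have $i\in R_m$, hence $y_m(i)\in E_i^m$. By Lemma~\ref{lem:sigma}(b) the sequence $(y_m(i))_m$ has a $\mathfrak u$-limit $y(i)\in K_i$. If $i\in J_l$, then $p_{l,i}(y_m(i))\to p_{l,i}(x(i))$ as $m\to\infty$, and \eqref{eq:ulim} gives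
\begin{equation}\label{eq:same2}
p_{l,i}(y(i))=p_{l,i}(x(i))\qquad(l\in\omega,\ i\in J_l).
\end{equation}

\emph{Moving back to $x$.} Let $U=\{w\in X:w(i)\in U_i\text{ for }i\in S\}$ be a basic neighborhood of $x$, with $S\subseteq I$ finite and $U_i$ open in $X_i$. For $i\in S\cap J$ the set $\{z\in X_i:M_i(x(i),y(i),z)\in U_i\}$ is an open neighborhood of $y(i)$, because $M_i(x(i),y(i),y(i))=x(i)$. So it contains $y_m(i)$ for all $m$ in some set belonging to $\mathfrak u$. The intersection of these finitely many sets (which is $\omega$ if $S\cap J=\emptyset$) belongs to $\mathfrak u$, so it is nonempty. We get an $m$ that works for all $i\in S\cap J$; let $n$ be such that $y_m=x_n$. Define $w\in X$ by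
\[
w(i)=M_i(x(i),y(i),x_n(i))\ \ (i\in J),\qquad w(i)=x(i)\ \ (i\notin J).
\]
Then $w\in U$. By \eqref{eq:same2} and \eqref{eq:code2}, with $a_i=x(i)$ and $b_i=y(i)$, we also have $w\in P_n$. Hence $U\cap P_n\neq\emptyset$. As $U$ was arbitrary, $x\in\overline{\bigcup_nP_n}$. As $x\in A$ was arbitrary, I wins.
\end{proof}

\begin{corollary}\label{cor:all}
Let $X$ be as in Theorem~\ref{thm:product}.
\begin{enumerate}
\item[(a)] Every nonempty subspace $A$ of $X$ that is dense in some open set $O\subseteq X$ with $A\subseteq O$ is $\theta$-separable. In particular, all dense and all nonempty open subspaces of $X$ are $\theta$-separable.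
\item[(b)] Every subgroup of a Lindel\"of $\Sigma$ group, and every product of such subgroups, is $\theta$-separable. In particular, all precompact groups (that is, subgroups of compact groups) are $\theta$-separable.
\item[(c)] Every family $\lambda$ of $G_\delta$-sets of $X$ has a countable subfamily whose union is dense in $\bigcup\lambda$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) When II plays a set $U_n$ open in $A$, choose an open set $U_n'\subseteq O$ of $X$ with $U_n'\cap A=U_n$, and let I use the strategy of Theorem~\ref{thm:product} for the set $A$ against $P_n=U_n'$. Then $A\subseteq\overline{\bigcup_nU_n'}$. Since $A$ is dense in $O$, the set $U_n'\cap A=U_n$ is dense in $U_n'$, so $U_n'\subseteq\overline{U_n}$. Hence $A\subseteq\overline{\bigcup_nU_n}$.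

(b) Let $H_i$ be a subgroup of a Lindel\"of $\Sigma$ group $G_i$ for each $i\in I\ne\emptyset$. The closure $\overline{H_i}$ is a closed subgroup of $G_i$, and it is Lindel\"of $\Sigma$, as is every nonempty closed subspace $H$ of a Lindel\"of $\Sigma$-space $Y$. Indeed, let $\mathcal F,\mathcal C$ be witnesses for $Y$ and consider $\{F\cap H:F\in\mathcal F\}$ and $\{K\cap H:K\in\mathcal C\}$. If $K\cap H\subseteq V\cap H$ with $V$ open in $Y$, then $K$ is contained in the open set $V\cup(Y\setminus H)$, so $K\subseteq F\subseteq V\cup(Y\setminus H)$ for some $F\in\mathcal F$, and $K\cap H\subseteq F\cap H\subseteq V\cap H$. Now $\prod_iH_i$ is dense in $\prod_i\overline{H_i}$, and (a) applies. Compact groups are Lindel\"of $\Sigma$, which gives the last assertion.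

(c) We may assume that $A=\bigcup\lambda$ is nonempty. In the game of Theorem~\ref{thm:product} for this $A$, let I use the winning strategy and let II answer each $x_n$ with a member $P_n$ of $\lambda$ containing $x_n$. Then $\{P_n:n\in\omega\}$ is as required.
\end{proof}

\begin{remark}
Theorem~\ref{thm:main} has no converse: the group $\mathbb R^{\omega_1}$ is separable, hence $\theta$-separable, but it is not Lindel\"of. A $\theta$-separable group may also fail to be both Lindel\"of and separable. The subgroup $\{x\in2^{\omega_1}:x(\alpha)\neq0\text{ for at most countably many }\alpha\}$ of the compact group $2^{\omega_1}$ is $\theta$-separable by Corollary~\ref{cor:all}(b). It is not Lindel\"of: the open sets $\{x:x(\alpha)=0\}$, $\alpha<\omega_1$, cover it, but any countably many of them omit the point that is $1$ exactly at the corresponding indices. It is not separable, because all members of a countable subset vanish at a common coordinate.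
\end{remark}

\section{A compact ccc space on which II wins}\label{sec:compact}

Recall that a space is \emph{ccc} if each disjoint family of nonempty open sets in it is countable. Let $\mathbb A$ be the measure algebra of $[0,1]$, that is, the Boolean algebra of Borel sets modulo null sets, with the measure $\mu$ induced by Lebesgue measure; countable joins exist in $\mathbb A$ and are given by unions. Let $S$ be its Stone space and write $[a]$ for the clopen subset of $S$ corresponding to $a\in\mathbb A$. The sets $[a]$ form a base of $S$. The space $S$ is compact, hence Lindel\"of $\Sigma$, and it is ccc because a disjoint family of elements of positive measure is countable.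

For each $\varepsilon>0$ the unit of $\mathbb A$ is a finite join of elements of measure less than $\varepsilon$, so each point of $S$ has a clopen neighborhood $[a]$ with $\mu(a)<\varepsilon$. Let II answer $x_n$ with $U_n=[a_n]\ni x_n$ such that $\mu(a_n)\le2^{-n-2}$. Then $a=\bigvee_na_n$ satisfies $\mu(a)\le\sum_n2^{-n-2}=\frac12$. So $[1-a]$ is a nonempty open set disjoint from all $U_n$, and II wins. Thus the group structure cannot be omitted from Theorem~\ref{thm:main}, even for compact ccc spaces.

\section{A Lindel\"of group on which II wins}

The construction transfers this measure argument to a Lindel\"of group. Let $\mu$ be the product (Haar) measure on $2^\omega$. For $t\in2^k$ let $[t]=\{x\in2^\omega:x{\restriction}k=t\}$, so that $\mu([t])=2^{-k}$. Suppose that $Y\subseteq2^\omega$ meets every uncountable closed set, and let $X$ be $2^\omega$ with its topology refined by declaring all points of $Y$ isolated. Then II wins $\theta$ on $X$: let II answer $x_n$ with $[x_n{\restriction}(n+2)]$. The union of the answers has measure at most $\frac12$, so its complement is an uncountable closed set and contains some $y\in Y$; the nonempty open set $\{y\}$ misses all answers.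

For $X$ to be Lindel\"of, the complement $Z=2^\omega\setminus Y$ must be large, too: each open set of $2^\omega$ containing $Z$ should have a countable complement. Both demands are met by a transfinite recursion of length $\mathfrak c$. Since a group generated by $X$ involves all finite powers of $X$, we carry out the recursion for all finite powers at once, and then choose a group topology in which II's strategy on $X$ still works.

\subsection{The set $Y$}

In this subsection all topological notions refer to the usual topology of $(2^\omega)^n$, on which we fix a compatible metric. A \emph{box} in $(2^\omega)^n$ is a product of $n$ sets of the form $[t]$; boxes are clopen, and there are countably many of them. For $n\ge1$, $i<n$ and $a\in2^\omega$ consider the \emph{hyperplane} $H_{i,a}=\{x\in(2^\omega)^n:x_i=a\}$. Call a closed set $C\subseteq(2^\omega)^n$ \emph{big} if it is not covered by countably many hyperplanes. For $n=1$ hyperplanes are points, and big means uncountable.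

\begin{lemma}\label{lem:big}
Every big set $C\subseteq(2^\omega)^n$ contains $\mathfrak c$ points any two of which differ in every coordinate. Hence $C$ is not covered by fewer than $\mathfrak c$ hyperplanes.
\end{lemma}

\begin{proof}
Remove from $C$ all boxes $B$ for which $C\cap B$ is covered by countably many hyperplanes, and let $C'$ be the closed set that remains. As there are countably many boxes, $C\setminus C'$ is covered by countably many hyperplanes. So $C'\neq\emptyset$. Moreover, if $B$ is a box meeting $C'$, then $C'\cap B$ is not covered by countably many hyperplanes; otherwise $C\cap B\subseteq(C'\cap B)\cup(C\setminus C')$ would be, and $B$ would have been removed. So for $p\in C'\cap B$ there is $q\in C'\cap B$ outside $\bigcup_{i<n}H_{i,p_i}$, that is, differing from $p$ in every coordinate.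

Starting with $B_\emptyset=(2^\omega)^n$ we can therefore choose recursively boxes $B_t$ $(t\in2^{<\omega})$ that meet $C'$: given $B_t$, take $p,q\in C'\cap B_t$ that differ in every coordinate, and let $B_{t^\frown0},B_{t^\frown1}\subseteq B_t$ be boxes around $p$ and $q$ that are so small that for each $i<n$ their $i$-th projections are disjoint, and that their diameters are less than $2^{-k}$, where $k$ is the length of $t$. For $s\in2^\omega$ the nonempty compact sets $C'\cap B_{s{\restriction}k}$ decrease and have exactly one common point. For $s\neq s'$ the corresponding points differ in every coordinate, since they lie in $B_{t^\frown0}$ and $B_{t^\frown1}$, in some order, for $t$ the longest common initial segment of $s$ and $s'$. So we have found $\mathfrak c$ points as required. A hyperplane contains at most one of them, which gives the last assertion.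
\end{proof}

\begin{lemma}\label{lem:Y}
There is $Y\subseteq2^\omega$ such that, with $Z=2^\omega\setminus Y$,
\begin{enumerate}
\item[(a)] $Y$ meets every uncountable closed subset of $2^\omega$;
\item[(b)] for every $n\ge1$, $Z^n$ meets every big subset of $(2^\omega)^n$.
\end{enumerate}
\end{lemma}

\begin{proof}
There are at most $\mathfrak c$ closed sets in each $(2^\omega)^n$, so we may enumerate all big sets, for all $n\ge1$, as $\{C_\xi:\xi<\mathfrak c\}$ (possibly with repetitions). At step $\xi$, with $C_\xi\subseteq(2^\omega)^n$, choose $z^\xi\in C_\xi$ with no coordinate among the points $y_\eta$, $\eta<\xi$, chosen so far. This means avoiding the fewer than $\mathfrak c$ hyperplanes $H_{i,y_\eta}$, which is possible by Lemma~\ref{lem:big}. If $n=1$, choose also $y_\xi\in C_\xi$ different from all coordinates of all $z^\eta$, $\eta\le\xi$. This is possible, because $|C_\xi|=\mathfrak c$ by Lemma~\ref{lem:big} and fewer than $\mathfrak c$ points are forbidden. Let $Y$ be the set of all $y_\xi$ so chosen. Then (a) holds, because each uncountable closed subset of $2^\omega$ is some $C_\xi$ with $n=1$. No coordinate of $z^\xi$ is in $Y$: it differs from $y_\eta$ by the choice of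 $z^\xi$ if $\eta<\xi$, and by the choice of $y_\eta$ if $\eta\ge\xi$. So $z^\xi\in Z^n\cap C_\xi$, which proves (b).
\end{proof}

\subsection{The space $X$}

Let $Y$ and $Z$ be as in Lemma~\ref{lem:Y}, and let $X$ be the set $2^\omega$ with the topology whose base consists of all sets $[t]$, $t\in2^{<\omega}$, and all singletons $\{y\}$, $y\in Y$. These sets are clopen in $X$, so $X$ is Tychonoff.

\begin{lemma}\label{lem:X}
$X^n$ is Lindel\"of for every $n\in\omega$.
\end{lemma}

\begin{proof}
We use induction on $n$; $X^0$ is a point. Let $n\ge1$, let $\mathcal O$ be an open cover of $X^n$, and let $W$ be the union of all boxes that are contained in a member of $\mathcal O$. As there are countably many boxes, countably many members of $\mathcal O$ cover $W$. In $X$ each point of $Z$ has a neighborhood base consisting of sets $[t]$, so $Z^n\subseteq W$. The set $(2^\omega)^n\setminus W$ is closed in the usual topology and misses $Z^n$. By Lemma~\ref{lem:Y}(b) it is not big, that is, it is covered by countably many hyperplanes. Each hyperplane, as a subspace of $X^n$, is homeomorphic to $X^{n-1}$, hence Lindel\"of by the induction hypothesis. So countably many further members of $\mathcal O$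 cover the rest of $X^n$.
\end{proof}

\subsection{The group $G$ and the strategy of II}

For a set $E$ let $B(E)$ be the group of finite subsets of $E$ with symmetric difference as addition, written $+$. A map $\varphi:X\to E$ induces a homomorphism $\hat\varphi:B(X)\to B(E)$ with $\hat\varphi(\{x\})=\{\varphi(x)\}$. Thus
\begin{equation}\label{eq:parity}
e\in\hat\varphi(w)\iff|w\cap\varphi^{-1}(e)|\text{ is odd}\qquad(e\in E,\ w\in B(X)).
\end{equation}
The elements of $B(X)$ are finite sums of singletons, and the maps $\hat\varphi$ record parities. We use two kinds of maps. The first kind serves II's answers; it is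
\[
\gamma_k:X\to2^k,\qquad\gamma_k(x)=x{\restriction}k\qquad(k\in\omega).
\]
By \eqref{eq:parity}, $\hat\gamma_k(w)$ records for which $t\in2^k$ the number $|w\cap[t]|$ is odd. The second kind must provide, for $y\in Y$, a nonempty open set of elements $u\in B(X)$ that plays the role of the open set $\{y\}\subseteq X$ above. It does not suffice to ask that $y\in u$, because this says nothing about the parity of $|u\cap[y{\restriction}k]|$. We therefore also control $u$ on the sets $[y{\restriction}m]\setminus[y{\restriction}(m+1)]$, $m\in\omega$, and let
\[
f_y:X\to\omega\cup\{\infty\},\qquad f_y(y)=\infty,\quad f_y(x)=\min\{m:x(m)\neq y(m)\}\ \text{ for }x\neq y\qquad(y\in Y).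
\]
Then, for all $y\in Y$ and $k\in\omega$,
\begin{equation}\label{eq:saturated}
[y{\restriction}k]=\{y\}\cup\bigcup_{m\ge k}f_y^{-1}(m),
\end{equation}
a disjoint union.

\begin{proof}[Proof of Theorem~\ref{thm:lindelof}]
Let $G$ be the group $B(X)$ with the coarsest topology for which all homomorphisms $\hat\gamma_k$ $(k\in\omega)$ and $\hat f_y$ $(y\in Y)$ into the \emph{discrete} groups $B(2^k)$ and $B(\omega\cup\{\infty\})$ are continuous. A topology induced in this way by homomorphisms into topological groups is a group topology. To see that it is Hausdorff, it suffices to separate each $w\neq\emptyset$ from the neutral element $\emptyset$. Choose $k$ such that $\gamma_k$ is injective on $w$; then $\hat\gamma_k(w)\neq\emptyset$, so $w+\ker\hat\gamma_k$ and $\ker\hat\gamma_k$ are disjoint open sets.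

\emph{All powers $G^m$, $1\le m<\omega$, are Lindel\"of.} The maps $\gamma_k$ and $f_y$ are locally constant on $X$: the sets $[t]$ and $f_y^{-1}(m)=[y{\restriction}m]\setminus[y{\restriction}(m+1)]$ are open, and so is $f_y^{-1}(\infty)=\{y\}$, because $y\in Y$. Hence the compositions of $x\mapsto\{x\}$ with all $\hat\gamma_k$ and $\hat f_y$ are continuous, so $x\mapsto\{x\}$ is a continuous map from $X$ to $G$. Consequently, the maps
\[
X^n\to G,\qquad(x_1,\dots,x_n)\mapsto\{x_1\}+\dots+\{x_n\}\qquad(n\in\omega)
\]
are continuous. Their images cover $G$. So $G^m$ is the union of countably many continuous images of the spaces $X^{n_1}\times\dots\times X^{n_m}$, which are Lindel\"of by Lemma~\ref{lem:X}.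

\emph{The strategy of II.} When I plays $w_n\in G$, player II chooses $k_n$ with $|w_n|\,2^{-k_n}\le2^{-n-2}$ and answers with the open set
\[
U_n=w_n+\ker\hat\gamma_{k_n}.
\]
Consider a play following this strategy. The open subset $\bigcup_n\bigcup_{x\in w_n}[x{\restriction}k_n]$ of $2^\omega$ has measure at most $\sum_n2^{-n-2}=\frac12$. So its complement is closed and of positive measure, hence uncountable, and by Lemma~\ref{lem:Y}(a) it contains some $y\in Y$. Since $y\notin[x{\restriction}k_n]$ for $x\in w_n$, we have
\begin{equation}\label{eq:miss}
w_n\cap[y{\restriction}k_n]=\emptyset\qquad\text{for all }n .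
\end{equation}

We show that the nonempty open set $\{y\}+\ker\hat f_y$ is disjoint from every $U_n$. Let $u\in\{y\}+\ker\hat f_y$. Then $\hat f_y(u)=\{\infty\}$. By \eqref{eq:parity}, $|u\cap\{y\}|$ is odd and $|u\cap f_y^{-1}(m)|$ is even for each $m\in\omega$. As $u$ is finite, \eqref{eq:saturated} shows that $|u\cap[y{\restriction}k_n]|$ is odd. If we also had $u\in U_n$, then $\hat\gamma_{k_n}(u)=\hat\gamma_{k_n}(w_n)$, and by \eqref{eq:parity} $|w_n\cap[y{\restriction}k_n]|$ would be odd as well, contradicting \eqref{eq:miss}. Thus $\bigcup_nU_n$ is not dense, and II wins.
\end{proof}

\begin{remark}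
By its definition, the group $G$ of Theorem~\ref{thm:lindelof} embeds as a topological group into a product of the countable discrete groups $B(2^k)$ and $B(\omega\cup\{\infty\})$. These are second countable, hence Lindel\"of $\Sigma$. So Corollary~\ref{cor:all}(b) holds for products of subgroups of Lindel\"of $\Sigma$ groups, but not for arbitrary subgroups of products of Lindel\"of $\Sigma$ groups. Likewise, in Theorem~\ref{thm:product} the target set $A$ may be an arbitrary subset of $X$, but the answers $P_n$ are sets in $X$, and $A\subseteq\overline{\bigcup_nP_n}$ does not mean that $A\cap\bigcup_nP_n$ is dense in $A$. By Theorem~\ref{thm:lindelof}, not every subspace $A$ of $X$ need be $\theta$-separable.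
\end{remark}

\begin{thebibliography}{1}
\bibitem{game}
\emph{Some New Versions Of An Old Game},\\
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf}
\end{thebibliography}

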